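
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Disjunctive correctness over $\mathsf S^1_2$ is not conservative over Peano arithmetic}


\begin{abstract}
Let $\mathsf{CT}^-[\mathsf S^1_2]$ be Buss's bounded arithmetic $\mathsf S^1_2$ together with Tarski's compositional axioms for a truth predicate $T$, with no induction for formulas containing $T$. Disjunctive correctness ($\mathrm{DC}$) says that a coded, possibly nonstandard, finite disjunction of sentences is true if and only if one of its disjuncts is. We show that $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}$ proves every theorem of Peano arithmetic and also its consistency. So it is not conservative over $\mathsf{PA}$. Only one half of $\mathrm{DC}$ is needed, namely that a true disjunction has a true disjunct. We also show that the theory has the same theorems as $\mathsf{CT}^-[\mathsf{PA}]+\mathrm{DC}$ (with $\mathsf{PA}$ in the language of bounded arithmetic), and as the extensions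 of $\mathsf{CT}^-[\mathsf S^1_2]$ by bounded induction for $T$ or by global reflection for $\mathsf{PA}$.
\end{abstract}

\section{The question, the answer, the idea}

\subsection{Compositional truth and long disjunctions}

Let $\mathcal L_{BA}=\{0,S,+,\times,\le,|x|,\lfloor x/2\rfloor,\#\}$ be the language of bounded arithmetic. Here $|x|$ is the length of the binary expansion of $x$ (so $|0|=0$), and $x\#y=2^{|x|\cdot|y|}$. Buss's theory $\mathsf S^1_2$ \cite{Buss} is a weak arithmetic in this language that defines all polynomial-time functions. It is strong enough to arithmetize syntax, that is, to speak of codes of terms, formulas, sentences, finite sequences and substitutions in the standard way.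

Let $\mathsf B\supseteq\mathsf S^1_2$ be a theory in $\mathcal L_{BA}$. Add a unary predicate $T$, where $T(x)$ is to mean ``$x$ codes a true $\mathcal L_{BA}$-sentence''. Write $\underline x$ for the (dyadic) numeral of $x$. Write $s^\circ$ for the value of a closed term $s$, given by a formalized evaluation relation $\mathrm{Val}(s,x)$. An equation $s^\circ=t^\circ$ abbreviates ``the values of $s$ and $t$ exist and are equal'', and $R(s_1^\circ,\dots,s_n^\circ)$ is read in the same way. The theory $\mathsf{CT}^-[\mathsf B]$ is $\mathsf B$ together with the following axioms. Each is a single sentence, and the logical symbols and substitutions inside $T$ are the formalized operations on codes.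
\begin{itemize}
\item[CT1:] $\forall s,t\,[T(s=t)\leftrightarrow s^\circ=t^\circ]$, for closed terms $s,t$.
\item[CT2:] $\forall s_1,\dots,s_n\,[T(R(s_1,\dots,s_n))\leftrightarrow R(s_1^\circ,\dots,s_n^\circ)]$, for closed terms $s_i$ and each relation symbol $R$ of $\mathcal L_{BA}$.
\item[CT3:] $\forall\phi\,[T(\neg\phi)\leftrightarrow\neg T(\phi)]$, for sentences $\phi$.
\item[CT4:] $\forall\phi,\psi\,[T(\phi\lor\psi)\leftrightarrow T(\phi)\lor T(\psi)]$, for sentences $\phi,\psi$.
\item[CT5:] $\forall v\,\forall\phi\,[T(\exists v\,\phi)\leftrightarrow\exists x\,T(\phi(\underline x))]$, for formulas $\phi$ with at most the variable $v$ free.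
\item[CT6:] $\forall\phi\,\forall\bar s,\bar t\,[\bar s^\circ=\bar t^\circ\to(T(\phi(\bar s))\leftrightarrow T(\phi(\bar t)))]$, for formulas $\phi$ and tuples $\bar s,\bar t$ of closed terms of the same length as the tuple of free variables of $\phi$. Equality of tuples is componentwise.
\end{itemize}
The schemes of $\mathsf B$, such as induction, are \emph{not} extended to formulas containing $T$.

For a coded sequence $\langle\phi_0,\dots,\phi_{n-1}\rangle$ of sentences with $n\ge1$, let $\bigvee_{i<n}\phi_i$ be the left-bracketed disjunction: $\bigvee_{i<1}\phi_i=\phi_0$ and $\bigvee_{i<k+1}\phi_i=(\bigvee_{i<k}\phi_i)\lor\phi_k$. \emph{Disjunctive correctness} is the sentence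
\[
\mathrm{DC}:\qquad \forall n\ge1\ \forall\langle\phi_i\rangle_{i<n}\ \Big[T\Big(\bigvee_{i<n}\phi_i\Big)\leftrightarrow\exists i<n\ T(\phi_i)\Big].
\]
For a fixed standard $n$ this is just $n-1$ applications of CT4. For a nonstandard $n$ one would like to argue by induction on $k\le n$, but the statement to be proved contains $T$, and no induction is available for such statements. So $\mathrm{DC}$ adds a piece of missing induction, and the question is how much it adds.

We measure this by conservativity. Let $\mathsf{PA}'$ be $\mathsf{PA}$ together with the usual defining axioms for $|x|$, $\lfloor x/2\rfloor$ and $\#$. A theory $\mathsf V$ in a language containing $\mathcal L_{BA}$ is \emph{conservative over} $\mathsf{PA}$ if every $\mathcal L_{BA}$-sentence provable in $\mathsf V$ is provable in $\mathsf{PA}'$. Equivalently, up to translation, every sentence of the language of $\mathsf{PA}$ provable in $\mathsf V$ is provable in $\mathsf{PA}$. The theory $\mathsf V$ is not required to contain $\mathsf{PA}$. Pakhomov \cite{Pakhomov} proved that $\mathsf{CT}^-[\mathsf{PA}]+\mathrm{DC}$ is not conservative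 over $\mathsf{PA}$. Open Problem~3 of \cite{News} asks what happens when the base is lowered to $\mathsf S^1_2$:
\begin{quote}
\emph{Is $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}$ conservative over $\mathsf{PA}$?}
\end{quote}

There are reasons to guess ``yes''. In the usual coding a sequence with code $w$ has at most $|w|$ entries, so over $\mathsf S^1_2$ the axiom $\mathrm{DC}$ speaks only of disjunctions whose number of disjuncts is at most the length of some number. The disjunction $\theta(\underline 0)\lor\dots\lor\theta(\underline a)$ need not exist for all $a$. Moreover, the base has only a weak form of induction up to lengths, while to violate conservativity the theory must \emph{overtake} $\mathsf{PA}$, with its full induction scheme.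

\subsection{Results}

Let $\mathrm{DC}^{out}$ be the half ``$T(\bigvee_{i<n}\phi_i)\to\exists i<n\,T(\phi_i)$'' of $\mathrm{DC}$, and put
\[
\mathsf U:=\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC},\qquad \mathsf U_0:=\mathsf S^1_2+\mathrm{CT1}+\dots+\mathrm{CT5}+\mathrm{DC}^{out}.
\]
Thus $\mathsf U_0$ is a subtheory of $\mathsf U$ without CT6 and with only half of $\mathrm{DC}$.

\begin{theorem}\label{thm:A}
$\mathsf U$ is not conservative over $\mathsf{PA}$. Already $\mathsf U_0$ proves every axiom of $\mathsf{PA}'$ (in particular, totality of exponentiation), and $\mathsf U_0\vdash\mathrm{Con}(\mathsf{PA}')$, while $\mathsf{PA}'\nvdash\mathrm{Con}(\mathsf{PA}')$.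
\end{theorem}

For the second theorem, let $T_s(x):=\mathrm{Sent}(x)\wedge T(x)$, where $\mathrm{Sent}(x)$ says that $x$ is a sentence; the axioms do not determine $T(x)$ for other $x$. The $\Delta_0(T_s)$-formulas are built from atomic formulas of $\mathcal L_{BA}\cup\{T_s\}$ by propositional connectives and quantifiers bounded by $\mathcal L_{BA}$-terms. Uniform reflection for a theory $\mathsf R$ in $\mathcal L_{BA}$ is the set $\mathrm{RFN}(\mathsf R)$ of all sentences $\forall x\,(\mathrm{Pr}_{\mathsf R}(\psi(\underline x))\to\psi(x))$, with $\psi$ an $\mathcal L_{BA}$-formula and several free variables coded into one. Its finite iterates over $\mathsf{PA}'$ are $\mathrm{RFN}(\mathsf R_k)$ for standard $k$, where $\mathsf R_0:=\mathsf{PA}'$ and $\mathsf R_{k+1}:=\mathsf R_k+\mathrm{RFN}(\mathsf R_k)$.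

\begin{theorem}\label{thm:B}
The following theories have the same theorems, and \textup{CT6} is redundant in \textup{(1)--(3)}:
\begin{enumerate}
\item[\textup{(1)}] $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}^{out}$;
\item[\textup{(2)}] $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}$;
\item[\textup{(3)}] $\mathsf{CT}^-[\mathsf{PA}']+\mathrm{DC}$;
\item[\textup{(4)}] $\mathsf{CT}^-[\mathsf S^1_2]+\Delta_0(T_s)$-induction;
\item[\textup{(5)}] $\mathsf{CT}^-[\mathsf{PA}']+\Delta_0(T_s)$-induction;
\item[\textup{(6)}] $\mathsf{CT}^-[\mathsf S^1_2]+$ global reflection $\forall\phi\,(\mathrm{Pr}_{\mathsf{PA}'}(\phi)\to T(\phi))$, with $\phi$ ranging over sentences.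
\end{enumerate}
Moreover, if $\sigma$ is an $\mathcal L_{BA}$-sentence provable in $\mathsf U$, then $\mathsf U$ proves uniform reflection for $\mathsf{PA}'+\sigma$. Also, $\mathsf U$ proves all finite iterates of uniform reflection over $\mathsf{PA}'$.
\end{theorem}

Theorem~\ref{thm:B} is not needed for Theorem~\ref{thm:A}.

\subsection{The idea on three sentences}\label{sub:idea}

Take three sentences with $T(\phi_2)$, $T(\phi_2)\to T(\phi_1)$ and $T(\phi_1)\to T(\phi_0)$. We derive $T(\phi_0)$ from $\mathrm{DC}^{out}$ in a way that does not count to three. Form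
\[
\chi_0:=\phi_0,\qquad \chi_1:=\neg(\neg\phi_1\lor\phi_0),\qquad \chi_2:=\neg\big(\neg\phi_2\lor(\phi_0\lor\chi_1)\big).
\]
Thus $\chi_i$ is meant to say ``$\phi_i$ is the \emph{first} true sentence in the list''. Let $D_1:=\phi_0$, $D_2:=D_1\lor\chi_1$ and $D_3:=D_2\lor\chi_2$.

\emph{$D_3$ is true.} Either $T(D_2)$, and then $T(D_3)$. Or $\neg T(D_2)$, and then $T(\phi_2)$ gives $T(\chi_2)$. Only the outermost connectives of $D_3$ were used. Now $\mathrm{DC}^{out}$ hands us a $j$ with $T(\chi_j)$.

\emph{$j=2$ is impossible.} We would have $T(\phi_2)$ and $\neg T(D_2)$. But $T(\phi_1)$ by hypothesis, and $D_2$ is true when $\phi_1$ is: either $\phi_0$ is true, or $\chi_1$ is. \emph{$j=1$ is impossible}, since we would have $T(\phi_1)$ and $\neg T(\phi_0)$, against the hypothesis. So $j=0$, and $T(\phi_0)$.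

The chain of hypotheses was used at one place only, the place $j$ chosen by $\mathrm{DC}^{out}$. The same argument therefore works for a list of any nonstandard length $n$, with a standard number of appeals to CT3 and CT4. In this way $\mathrm{DC}^{out}$ replaces induction along the list.

The price is size. The sentence $D_{i+1}=D_i\lor\neg(\neg\phi_i\lor D_i)$ contains $D_i$ twice, so $D_n$ has length at least $2^{n-1}$. In $\mathsf S^1_2$ we can form it when $2^n\le2|c|$ for some number $c$. This holds when $n\le\|c\|$, where $\|c\|$ denotes the length of $|c|$. So the method yields ``truth induction'' along lists of doubly logarithmic length only.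

This is just enough. Induction for $\theta$ up to $a$ takes $a$ steps if we climb by successor. Passing to a smaller initial segment closed under addition lets us climb by doubling, in about $|a|$ steps. Passing to one closed under multiplication lets us climb by squaring, in about $\|a\|$ steps. Lists of that length are within reach, and $\mathsf U_0$ obtains full arithmetical induction (Section~\ref{sec:PA}). Now exponentiation is total, the size restriction disappears, and truth induction holds along \emph{all} lists (Section~\ref{sec:long}). With its help we obtain nonstandard formulas that define truth for formulas up to any depth $n$ and satisfy full induction, and we use these to prove that $\mathsf{PA}'$ is sound (Section~\ref{sec:con}). Section~\ref{sec:B} proves Theorem~\ref{thm:B}.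

\section{Conventions and standard facts}\label{sec:conv}

The primitive logical symbols are $\neg,\lor,\exists,=$. The others, including bounded quantifiers, are abbreviations, and iterated $\lor$ is left-bracketed. From CT3--CT5 we get at once
\[
T(\phi\wedge\psi)\leftrightarrow T(\phi)\wedge T(\psi),\quad T(\phi\to\psi)\leftrightarrow(T(\phi)\to T(\psi)),\quad T(\forall v\phi)\leftrightarrow\forall x\,T(\phi(\underline x)),
\]
for instance $T(\neg\exists v\neg\phi)\leftrightarrow\neg\exists x\,T(\neg\phi(\underline x))\leftrightarrow\forall x\,T(\phi(\underline x))$. We cite CT3--CT5 for these as well.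

``Standard'' refers to the metatheory. Arguments are carried out inside the theory named, and $\phi,\chi,\sigma,\dots$ may be nonstandard unless called standard. We use the following facts.

\begin{itemize}
\item \emph{Bounded arithmetic.} $\mathsf S^1_2$ consists of a finite set BASIC of open axioms and a form of induction for $\Sigma^b_1$-formulas. These are built from open formulas by $\wedge$, $\lor$, bounded existential quantifiers and quantifiers bounded by terms of the form $|t|$. $\mathsf S^1_2$ defines all polynomial-time functions with their recursion equations and proves the basic laws of $+,\times,\le$. It also proves $\Sigma^b_1$-LIND, that is, $A(0)\wedge\forall i(A(i)\to A(i+1))\to\forall x\,A(|x|)$ for $\Sigma^b_1$-formulas $A$, also when $A$ involves polynomial-time functions \cite{Buss}.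
\item \emph{Lengths.} $\ell(\phi)$ is the length of $\phi$ as a string over a finite alphabet, with variable indices in binary. Lengths of codes are polynomially related to $\ell$. The length of the numeral $\underline x$ is polynomial in $|x|$. For each standard polynomial $p$ there is a term in $w,c$, built with $\#$, that exceeds all numbers of length at most $p(|w|,|c|)$.
\item \emph{Values.} $\mathsf S^1_2$ proves $\mathrm{Val}(t(\underline{\bar x}),t(\bar x))$ for each standard term $t(\bar x)$, and uniqueness of values.
\item \emph{Peano arithmetic.} $\mathsf{PA}'$ has the same theorems as BASIC plus induction for all $\mathcal L_{BA}$-formulas, and we use this axiomatization. Indeed, in $\mathsf{PA}$ plus the defining axioms BASIC is provable, and induction for the defined symbols reduces to $\mathsf{PA}$. Conversely, BASIC with induction proves $\mathsf Q$ and the defining axioms. $\mathsf{PA}$ is consistent.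
\end{itemize}

\section{Reading formulas through $T$}

We shall repeatedly form sentences, possibly nonstandard, that express some statement about other nonstandard formulas, and we want to know that $T$ reads them as intended. One lemma covers all these occasions.

Let $\eta(\bar x)$ be a \emph{standard} formula of $\mathcal L_{BA}\cup\{P_1,\dots,P_k\}$, where $P_j$ is a new relation symbol of standard arity $r_j\ge1$. We call $\eta$ a \emph{template}. Let $\sigma_1,\dots,\sigma_k$ be formulas, the free variables of $\sigma_j$ being among a tuple $\bar a_j$ of $r_j$ distinct variables. Rename the variables of $\eta$ injectively so that none of them occurs in any $\bar a_j$; the new indices may be nonstandard. Replace each subformula $P_j(\bar t)$ by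
\[
\exists\bar a_j\,(\bar a_j=\bar t\wedge\sigma_j).
\]
The result is denoted $\eta[\sigma_1,\dots,\sigma_k]$. Its free variables are those of (the renamed) $\eta$.

\begin{lemma}[Unwinding]\label{lem:unwind}
For each template $\eta(\bar x)$, the theory $\mathsf S^1_2+\mathrm{CT1}+\dots+\mathrm{CT5}$ proves: for all $\sigma_1,\dots,\sigma_k$ and all renamings of variables as above, and for all $\bar x$,
\[
T\big(\eta[\sigma_1,\dots,\sigma_k](\underline{\bar x})\big)\leftrightarrow\eta(\bar x),\qquad\text{where $P_j(\bar u)$ is read as }T(\sigma_j(\underline{\bar u})).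
\]
In particular (no $P_j$), $T(\psi(\underline{\bar x}))\leftrightarrow\psi(\bar x)$ for each standard $\mathcal L_{BA}$-formula $\psi$, also when the variables of the copy of $\psi$ inside $T$ are renamed injectively.
\end{lemma}

\begin{proof}
We use external induction on $\eta$. For atomic $\mathcal L_{BA}$-formulas this is CT1, CT2 and the facts on $\mathrm{Val}$. For instance, $T(t_1(\underline{\bar x})=t_2(\underline{\bar x}))$ holds iff the values of the two closed terms exist and are equal, and these values are $t_1(\bar x)$ and $t_2(\bar x)$.

For $P_j(\bar t)$, the variables in $\bar a_j$ do not occur in $\bar t$, and no variable of $\eta$ is free in $\sigma_j$. Hence substituting $\underline{\bar x}$ changes only the terms $\bar t$. By $r_j$ applications of CT5, together with CT3 and CT4, the sentence $\exists\bar a_j(\bar a_j=\bar t(\underline{\bar x})\wedge\sigma_j)$ is true iff there is $\bar u$ such that the equations $\underline{\bar u}=\bar t(\underline{\bar x})$ are true and $T(\sigma_j(\underline{\bar u}))$. By CT1 and the facts on $\mathrm{Val}$, these equations are true iff $\bar u=\bar t(\bar x)$.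 So the sentence is true iff $P_j(\bar t(\bar x))$ holds under the stated reading.

The cases $\neg$ and $\lor$ are CT3 and CT4. For $\exists$,
\[
T(\exists v\,\eta[\bar\sigma](\underline{\bar x},v))\leftrightarrow\exists y\,T(\eta[\bar\sigma](\underline{\bar x},\underline y))\leftrightarrow\exists y\,\eta(\bar x,y)
\]
by CT5 and the induction hypothesis.
\end{proof}

\section{The first true disjunct}

We now carry out the argument of Section~\ref{sub:idea} for short lists of arbitrary, possibly nonstandard, length.

\begin{lemma}[Short lists]\label{lem:short}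
$\mathsf U_0$ proves: let $c\ge1$, $1\le n\le\|c\|$, and let $\langle\phi_i\rangle_{i<n}$ be a coded sequence of sentences. If $T(\phi_{n-1})$, and $T(\phi_{k+1})\to T(\phi_k)$ for all $k$ with $k+1<n$, then $T(\phi_0)$.
\end{lemma}

\begin{proof}
The case $n=1$ is trivial. Let $n\ge2$ and define
\[
\chi_0:=\phi_0,\quad D_1:=\chi_0,\qquad \chi_i:=\neg(\neg\phi_i\lor D_i),\quad D_{i+1}:=D_i\lor\chi_i\qquad(1\le i<n).
\]

\emph{These sequences exist.} This is the only place where $n\le\|c\|$ is used. Let $w$ code the given sequence, and let $L$ be the maximum of the $\ell(\phi_i)$; it is at most a standard polynomial in $|w|$. There is a standard $K$ with $\ell(D_{i+1})\le2\ell(D_i)+L+K$. If $\ell(D_i)\le(2^i-1)(L+K)$, then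
\[
\ell(D_{i+1})\le 2(2^i-1)(L+K)+(L+K)=(2^{i+1}-1)(L+K),
\]
and $\ell(D_1)\le L$. So the bound $\ell(D_i)\le(2^i-1)(L+K)$ propagates. Since $2^{\|c\|-1}\le|c|$, we have $2^i\le2|c|$ for $i\le n$. So sequences $\langle D_1,\dots,D_i\rangle$ obeying these bounds have lengths at most a fixed polynomial in $|c|$ and $|w|$, and their codes lie below a term $t(w,c)$. Consider the statement
\begin{quote}
there is $y\le t(w,c)$ coding a sequence $\langle D_1,\dots,D_i\rangle$ of sentences that satisfies the recursion and the bounds $\ell(D_j)\le(2^j-1)(L+K)$.
\end{quote}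
It is $\Sigma^b_1$, and $\Sigma^b_1$-LIND proves it for $1\le i\le n\le\|c\|$. The sequence $\langle\chi_i\rangle_{i<n}$ is computed from $\langle D_i\rangle$ and $w$ in polynomial time. By one more LIND, $D_i=\bigvee_{j<i}\chi_j$ for $1\le i\le n$, because the two sides satisfy the same recursion.

\emph{The argument.} By CT3 and CT4, for $1\le i<n$,
\begin{equation}\label{eq:star}
T(\chi_i)\leftrightarrow T(\phi_i)\wedge\neg T(D_i),\qquad T(D_{i+1})\leftrightarrow T(D_i)\lor T(\phi_i).
\end{equation}
Suppose $\neg T(\phi_0)$. From $T(\phi_{n-1})$ and \eqref{eq:star} with $i=n-1$ we get $T(D_n)$, that is, $T(\bigvee_{j<n}\chi_j)$. By $\mathrm{DC}^{out}$ there is $j<n$ with $T(\chi_j)$. As $\chi_0=\phi_0$ is not true, $j\ge1$, so $T(\phi_j)$ and $\neg T(D_j)$. By hypothesis $T(\phi_{j-1})$. If $j=1$, this contradicts $\neg T(\phi_0)$. If $j\ge2$, then \eqref{eq:star} with $i=j-1$ gives $T(D_j)$, a contradiction.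
\end{proof}

\section{Induction for arithmetical formulas}\label{sec:PA}

Let $\theta(0)$ and $\forall x(\theta(x)\to\theta(x+1))$. To reach $\theta(a)$ with Lemma~\ref{lem:short} we may not use the list $\neg\theta(\underline0),\dots,\neg\theta(\underline a)$: it is too long for the lemma, and its code is not bounded by a term in $a$. Climbing by doubling is still too slow. It needs about $|a|$ steps, and the sentence $D_{|a|}$ of Section~\ref{sub:idea} has length at least $2^{|a|-1}$, whereas numbers bounded by terms in $a$ have length polynomial in $|a|$. So we shrink the set given by $\theta$ twice, to make it closed under multiplication, and climb by squaring.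

\begin{proposition}\label{prop:PA}
$\mathsf U_0$ proves induction for every $\mathcal L_{BA}$-formula. Hence $\mathsf U_0\vdash\mathsf{PA}'$.
\end{proposition}

\begin{proof}
Let $\theta(x)$ be a standard formula with parameters $\bar p$. Suppose $\theta(0)$, $\forall x(\theta(x)\to\theta(x+1))$ and $\neg\theta(a)$, so that $a\ge1$. Put
\begin{align*}
J_0(x)&:=\forall z\le x\,\theta(z),\\
J_1(x)&:=\forall y\,(J_0(y)\to J_0(y+x)),\\
J_2(x)&:=\forall y\,(J_1(y)\to J_1(y\cdot x)).
\end{align*}
\begin{itemize}
\item $J_0$ contains $0$, is downward closed, and is closed under successor.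
\item $J_1$ contains $0$ and $1$, since $J_0$ is closed under successor. It is downward closed, because $x'\le x$ implies $y+x'\le y+x$ and $J_0$ is downward closed. It is closed under $+$, as $y+(x+x')=(y+x)+x'$. Finally $J_1\subseteq J_0$ (take $y=0$).
\item $J_2$ contains $1$. It contains $2$, as $y\cdot2=y+y$ and $J_1$ is closed under $+$. It is downward closed, because $x'\le x$ implies $yx'\le yx$ and $J_1$ is downward closed. It is closed under $\times$, as $y(xx')=(yx)x'$. Finally $J_2\subseteq J_1$ (take $y=1$).
\end{itemize}
Since $J_2\subseteq J_0$, we have $\neg J_2(a)$.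

\emph{The ladder.} Let $m:=\|a\|$, so that $2^{m-1}\le|a|<2^m$, and let $u_i:=2^{2^i}$ for $i\le m$. These numbers exist, because $2^i\le2|a|$ and $2^{2|a|}\le(2a)^2$. We have $u_0=2$, $u_{i+1}=u_i\cdot u_i$ for $i<m$, and $a<2^{|a|}\le u_m$. Consider the sentences
\[
\phi_i:=\neg J_2(\underline{u_i},\underline{\bar p})\qquad(i\le m).
\]
The sequence is computed in polynomial time from $a,\bar p$ and hence is coded. Its length is $n=m+1$. For $c:=4(a+1)^2$ we have $c\ge4a^2\ge2^{2|a|}$, so $|c|\ge2|a|+1$ and $\|c\|\ge\|a\|+1=n$. So the length is within the bound of Lemma~\ref{lem:short}.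

\emph{The climb.} By Lemma~\ref{lem:unwind}, $T(\phi_i)\leftrightarrow\neg J_2(u_i)$. So $T(\phi_m)$ holds, since $a<u_m$, $\neg J_2(a)$, and $J_2$ is downward closed. If $J_2(u_k)$, then $J_2(u_k\cdot u_k)$, that is, $J_2(u_{k+1})$. Hence $T(\phi_{k+1})\to T(\phi_k)$ for $k<m$. By Lemma~\ref{lem:short}, $T(\phi_0)$, that is, $\neg J_2(2)$. This is a contradiction.

Since $\mathsf S^1_2$ contains BASIC, $\mathsf U_0\vdash\mathsf{PA}'$.
\end{proof}

From now on we work in $\mathsf U_0\supseteq\mathsf{PA}'$. Exponentiation is total, all closed terms have values, and primitive recursive syntax is available. Induction for formulas containing $T$ is still \emph{not} available, and regaining what we need of it is the task of the next section.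

\section{Lists of arbitrary length and internal predicates}\label{sec:long}

\begin{lemma}\label{lem:long}
$\mathsf U_0$ proves, for every $n\ge1$ and all coded sequences $\langle\psi_i\rangle_{i<n}$, $\langle\phi_i\rangle_{i<n}$ of sentences:
\begin{enumerate}
\item[\textup{(a)}] \textup{(truth induction)} if $T(\psi_0)$, and $T(\psi_i)\to T(\psi_{i+1})$ for all $i$ with $i+1<n$, then $T(\psi_i)$ for all $i<n$;
\item[\textup{(b)}] $T(\bigvee_{i<n}\phi_i)\leftrightarrow\exists i<n\,T(\phi_i)$, that is, $\mathrm{DC}$;
\item[\textup{(c)}] \textup{(least true sentence)} if $T(\phi_j)$ for some $j<n$, then there is a least such $j$.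
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\neg T(\psi_j)$ with $j<n$. Apply Lemma~\ref{lem:short} to $\langle\neg\psi_i\rangle_{i\le j}$, of length $j+1$, with $c=2^{2^{j+1}}$. Here $|c|=2^{j+1}+1$, so $\|c\|=j+2$. The last sentence is true, and $T(\neg\psi_{k+1})\to T(\neg\psi_k)$ is the contrapositive of the hypothesis. We get $T(\neg\psi_0)$, a contradiction.

(b) From left to right this is $\mathrm{DC}^{out}$. Conversely let $T(\phi_j)$. Then $T(\bigvee_{i<j+1}\phi_i)$, trivially if $j=0$ and by CT4 otherwise. By CT4, the sentences $\psi_k:=\bigvee_{i<j+1+k}\phi_i$ $(k<n-j)$ satisfy $T(\psi_k)\to T(\psi_{k+1})$. By (a) the last of them, $\bigvee_{i<n}\phi_i$, is true.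

(c) Suppose $T(\phi_j)$, but no true $\phi_i$ is least. For $k\le j$ let $\psi_k:=\neg\bigvee_{i<k+1}\phi_i$. Then $T(\psi_0)$, since otherwise $0$ is least. If $k<j$ and $T(\psi_k)$, then by (b) no $\phi_i$ with $i\le k$ is true. So $\phi_{k+1}$ is not true either, since it would be least, and hence $T(\psi_{k+1})$ by (b). By (a), $T(\psi_j)$, so $\neg T(\phi_j)$ by (b), a contradiction.
\end{proof}

A list of sentences may come from a single formula with varying numerals. This gives predicates with full induction. Call a predicate $\tau$ \emph{internal} if $\tau(\bar u)\leftrightarrow T(\sigma(\underline{\bar u}))$ for some formula $\sigma$, possibly nonstandard, whose free variables are among a tuple of distinct variables of standard length; the numerals $\underline{\bar u}$ are substituted for this tuple.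

\begin{lemma}[Internal predicates are inductive]\label{lem:internal}
For each standard formula $\eta(x,\bar p)$ of $\mathcal L_{BA}\cup\{P_1,\dots,P_k\}$, $\mathsf U_0$ proves the least number principle, hence induction, for $\eta$ whenever $P_1,\dots,P_k$ are read as internal predicates.
\end{lemma}

\begin{proof}
Let the internal predicates be given by $\sigma_1,\dots,\sigma_k$. By Lemma~\ref{lem:unwind}, $\eta(i,\bar p)\leftrightarrow T(\eta[\bar\sigma](\underline i,\underline{\bar p}))$ for all $i$. If $\eta(m,\bar p)$, apply Lemma~\ref{lem:long}(c) to $\langle\eta[\bar\sigma](\underline i,\underline{\bar p})\rangle_{i\le m}$. Induction for $\eta$ is the least number principle for $\neg\eta$.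
\end{proof}

The quantifiers of $\eta$ may be unbounded. For $T_s$ itself, Theorem~\ref{thm:B} gives bounded induction only. The full induction for internal predicates is what makes the soundness proof below short.

\section{Truth up to depth $n$, and $\mathrm{Con}(\mathsf{PA}')$}\label{sec:con}

We want to show that $\mathsf{PA}'$ is sound by induction along a given, possibly nonstandard, proof $d$. The natural induction statement, ``all instances of the first $i$ lines are true'', contains $T$ under an unbounded quantifier, and we have no induction for it. But the formulas in $d$ have depth at most some $n$. So we look for an \emph{internal} predicate $\tau_n$ that behaves like truth on formulas of depth $\le n$. Then Lemma~\ref{lem:internal} supplies all the induction needed.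

\subsection{The formulas $\sigma_n$}

Every number $s$ is viewed as an assignment giving the variable $v_i$ the value $(s)_i$, with value $0$ out of range. Write $s\sim_is'$ if $(s)_j=(s')_j$ for all $j\ne i$. For all $s,i,u$ there is $s'\sim_is$ with $(s')_i=u$; let $s[i{:=}u]$ be the least one. Let $\mathrm{val}(t,s)$ be the value of the term $t$ under $s$. The \emph{depth} of a formula is $0$ if it is atomic, $\neg$ and $\exists$ add $1$, and $\lor$ adds $1$ to the maximum. Fix standard $\mathcal L_{BA}$-formulas expressing:
\begin{itemize}
\item $\mathrm{At}(x,s)$: $x$ is an atomic formula true under $s$;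
\item $\mathrm{Neg}(x,s,y,s')$: $x=\neg y$ is a formula, and $s'=s$;
\item $\mathrm{Pos}(x,s,y,s')$: $x$ is a formula, and either $x$ is $y\lor z$ or $z\lor y$ for some $z$ and $s'=s$, or $x=\exists v_i\,y$ for some $i$ with $s'\sim_is$;
\item $\mathrm{Dp}(x,k)$: $x$ is a formula of depth $\le k$.
\end{itemize}
The truth of a formula is determined in one step from the truth of its immediate subformulas. We write this step as a template with one binary symbol $P$:
\[
\Theta(x,s):=\mathrm{At}(x,s)\ \lor\ \exists y\exists s'\big(\mathrm{Neg}(x,s,y,s')\wedge\neg P(y,s')\big)\ \lor\ \exists y\exists s'\big(\mathrm{Pos}(x,s,y,s')\wedge P(y,s')\big).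
\]
Fix two variables $a,b$ that do not occur in $\Theta$, free or bound, and iterate:
\[
\sigma_0:=\mathrm{At}(a,b),\qquad \sigma_{k+1}:=\exists x\exists s\,\big(x=a\wedge s=b\wedge\Theta[\sigma_k](x,s)\big).
\]
The free variables of each $\sigma_k$ are $a,b$, so the recursion makes sense. Inside $\Theta[\sigma_k]$ the variables $a,b$ are bound by the quantifiers replacing $P$. The function $k\mapsto\sigma_k$ is primitive recursive, so $\sigma_k$ exists for every $k$. Put
\[
\tau_k(x,s):\leftrightarrow T(\sigma_k(\underline x,\underline s)).
\]
By CT1, CT3--CT5 and Lemma~\ref{lem:unwind}, $\tau_0(x,s)\leftrightarrow\mathrm{At}(x,s)$, and for all $k$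
\begin{equation}\label{eq:rec}
\begin{aligned}
\tau_{k+1}(x,s)\leftrightarrow{}&\mathrm{At}(x,s)\lor\exists y,s'\big(\mathrm{Neg}(x,s,y,s')\wedge\neg\tau_k(y,s')\big)\\
&\lor\exists y,s'\big(\mathrm{Pos}(x,s,y,s')\wedge\tau_k(y,s')\big).
\end{aligned}
\end{equation}

In \eqref{eq:rec} two different predicates appear. To get Tarski's clauses for one predicate we must know that $\tau_k$ and $\tau_{k+1}$ agree on formulas of depth $\le k$. This is an induction on $k$ in which $k$ is the index of the predicate, so Lemma~\ref{lem:internal} does not apply. We use truth induction on a list of sentences instead.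

\begin{lemma}\label{lem:tarski}
$\mathsf U_0$ proves, for every $n$: for all $s$ and all displayed formulas $x$, $\neg y$, $y\lor z$, $\exists v_iy$ of depth $\le n$,
\begin{itemize}
\item $\tau_n(x,s)\leftrightarrow\mathrm{At}(x,s)$ if $x$ is atomic;
\item $\tau_n(\neg y,s)\leftrightarrow\neg\tau_n(y,s)$;
\item $\tau_n(y\lor z,s)\leftrightarrow\tau_n(y,s)\lor\tau_n(z,s)$;
\item $\tau_n(\exists v_iy,s)\leftrightarrow\exists s'\sim_is\ \tau_n(y,s')$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varepsilon(k)$ be the template $\forall x\forall s\,(\mathrm{Dp}(x,k)\to(P_1(x,s)\leftrightarrow P_2(x,s)))$, and let $E_k:=\varepsilon[\sigma_k,\sigma_{k+1}](\underline k)$. By Lemma~\ref{lem:unwind}, $T(E_k)$ says that $\tau_k(x,s)\leftrightarrow\tau_{k+1}(x,s)$ for all $s$ and all formulas $x$ of depth $\le k$.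

$T(E_0)$ holds: for atomic $x$ the relations $\mathrm{Neg}$ and $\mathrm{Pos}$ fail, so $\tau_1(x,s)\leftrightarrow\mathrm{At}(x,s)\leftrightarrow\tau_0(x,s)$ by \eqref{eq:rec}.

Assume $T(E_k)$ and let $x$ have depth $\le k+1$. If $x$ is atomic, $\tau_{k+1}(x,s)$ and $\tau_{k+2}(x,s)$ are both equivalent to $\mathrm{At}(x,s)$. Otherwise \eqref{eq:rec} expresses $\tau_{k+1}(x,s)$ and $\tau_{k+2}(x,s)$ by the same clause in terms of $\tau_k$ and $\tau_{k+1}$, respectively, on immediate subformulas of $x$. These have depth $\le k$, where $\tau_k$ and $\tau_{k+1}$ agree. So $T(E_{k+1})$. By Lemma~\ref{lem:long}(a), applied to $\langle E_k\rangle_{k\le n}$, we have $T(E_k)$ for all $k\le n$.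

For $n=0$ the lemma is immediate. For $n\ge1$, \eqref{eq:rec} with $k=n-1$ gives the four clauses with $\tau_{n-1}$ on the immediate subformulas. These have depth $\le n-1$, and $T(E_{n-1})$ allows us to replace $\tau_{n-1}$ by $\tau_n$ there.
\end{proof}

\begin{lemma}\label{lem:subst}
$\mathsf U_0$ proves, for every $n$ and every formula $\chi$ of depth $\le n$:
\begin{enumerate}
\item[\textup{(i)}] if $s,s'$ agree on the free variables of $\chi$, then $\tau_n(\chi,s)\leftrightarrow\tau_n(\chi,s')$;
\item[\textup{(ii)}] if the term $t$ is free for $v_i$ in $\chi$, then $\tau_n(\chi(t/v_i),s)\leftrightarrow\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$ for all $s$.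
\end{enumerate}
\end{lemma}

\begin{proof}
Both are proved by induction on the depth of $\chi$. The induction statements are standard formulas in the internal predicate $\tau_n$, so Lemma~\ref{lem:internal} permits this. We use Lemma~\ref{lem:tarski} throughout. The atomic cases reduce to the analogous facts about $\mathrm{val}$, which $\mathsf{PA}'$ proves by induction on terms. The cases $\neg,\lor$ are immediate from the induction hypothesis.

(i) Let $\chi=\exists v_j\psi$, and let $s_1\sim_js$ with $\tau_n(\psi,s_1)$. Put $s_1':=s'[j{:=}(s_1)_j]$. Then $s_1,s_1'$ agree on the free variables of $\psi$, so $\tau_n(\psi,s_1')$, and hence $\tau_n(\chi,s')$. The converse is symmetric.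

(ii) Let $\chi=\exists v_j\psi$. If $v_i$ is not free in $\chi$ (in particular if $j=i$), then $\chi(t/v_i)=\chi$, and (i) applies. Otherwise $j\ne i$, the variable $v_j$ does not occur in $t$, and $\chi(t/v_i)=\exists v_j(\psi(t/v_i))$. By (i) we may take the witnessing assignments in the form $s_1=s[j{:=}u]$. So by the induction hypothesis $\tau_n(\chi(t/v_i),s)$ holds iff for some $u$
\[
\tau_n\big(\psi,s_1[i{:=}\mathrm{val}(t,s_1)]\big),\qquad s_1=s[j{:=}u].
\]
Here $\mathrm{val}(t,s_1)=\mathrm{val}(t,s)$, so this assignment agrees everywhere with $s[i{:=}\mathrm{val}(t,s)][j{:=}u]$. By (i) the condition says $\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$.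
\end{proof}

\subsection{Soundness}

Formal provability refers to a Hilbert calculus for $\neg,\lor,\exists,=$ with $\chi\to\psi:=\neg\chi\lor\psi$. Its axioms are finitely many propositional schemes; finitely many equality axioms in variables ($x=x$, symmetry, transitivity, congruence for each function and relation symbol); and $\chi(t/v)\to\exists v\chi$ for $t$ free for $v$ in $\chi$. Its rules are modus ponens and the $\exists$-rule: from $\chi\to\psi$ infer $\exists v\chi\to\psi$, if $v$ is not free in $\psi$. The nonlogical axioms of $\mathsf{PA}'$ are BASIC and $\chi(0)\wedge\forall v(\chi\to\chi(Sv))\to\forall v\chi$, where $\chi$ may have other free variables.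

\begin{lemma}[Soundness]\label{lem:sound}
$\mathsf U_0$ proves, for all $n$ and all derivations $d$: if all formulas in $d$ have depth $\le n$, and each nonlogical axiom used in $d$ is an axiom of $\mathsf{PA}'$ or a formula $\alpha$ with $\forall s\,\tau_n(\alpha,s)$, then $\forall s\,\tau_n(\psi,s)$ for every line $\psi$ of $d$.
\end{lemma}

\begin{proof}
We use induction on the number of the line, available by Lemma~\ref{lem:internal}.
\begin{itemize}
\item \emph{Propositional axioms and modus ponens:} by Lemma~\ref{lem:tarski}, since $\tau_n(\cdot,s)$ commutes with $\neg$ and $\lor$ on formulas of depth $\le n$.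
\item \emph{Equality axioms and BASIC:} these are finitely many standard formulas $\psi(v_{i_1},\dots,v_{i_m})$, up to the choice of variables. A standard number of applications of Lemma~\ref{lem:tarski} gives $\tau_n(\psi,s)\leftrightarrow\psi((s)_{i_1},\dots,(s)_{i_m})$, and the right-hand side is provable.
\item \emph{$\chi(t/v_i)\to\exists v_i\chi$:} if $\tau_n(\chi(t/v_i),s)$, then $\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$ by Lemma~\ref{lem:subst}(ii), and hence $\tau_n(\exists v_i\chi,s)$.
\item \emph{The $\exists$-rule:} if $\tau_n(\exists v_i\chi,s)$, then $\tau_n(\chi,s')$ for some $s'\sim_is$. So $\tau_n(\psi,s')$ by the induction hypothesis on $\chi\to\psi$, and $\tau_n(\psi,s)$ by Lemma~\ref{lem:subst}(i), since $v_i$ is not free in $\psi$.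
\item \emph{Induction axioms:} let $v=v_i$ and put $\eta(u):=\tau_n(\chi,s[i{:=}u])$. The terms $0$ and $Sv_i$ are free for $v_i$ in $\chi$. By Lemma~\ref{lem:subst}, $\tau_n(\chi(0),s)\leftrightarrow\eta(0)$ and $\tau_n(\chi(Sv_i),s[i{:=}u])\leftrightarrow\eta(u+1)$. So by Lemmas~\ref{lem:tarski} and~\ref{lem:subst}(i) the axiom is true under $s$ iff $\eta(0)$ and $\forall u(\eta(u)\to\eta(u+1))$ imply $\forall u\,\eta(u)$. This holds by Lemma~\ref{lem:internal}.
\item \emph{Additional axioms $\alpha$:} by assumption.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]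
$\mathsf U_0\vdash\mathsf{PA}'$ is Proposition~\ref{prop:PA}. Work in $\mathsf U_0$ and suppose $d$ is a $\mathsf{PA}'$-proof of $0=S0$. Let $n$ bound the depths of all formulas in $d$. By Lemma~\ref{lem:sound}, $\tau_n(0=S0,s)$ for every $s$. So $0=1$ by Lemma~\ref{lem:tarski}, a contradiction. Thus $\mathsf U_0\vdash\mathrm{Con}(\mathsf{PA}')$, and therefore $\mathsf U\vdash\mathrm{Con}(\mathsf{PA}')$. This is an $\mathcal L_{BA}$-sentence, and $\mathsf{PA}'\nvdash\mathrm{Con}(\mathsf{PA}')$ by G\"odel's second incompleteness theorem. So neither $\mathsf U$ nor $\mathsf U_0$ is conservative over $\mathsf{PA}$.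
\end{proof}

This answers Open Problem~3 of \cite{News} in the negative.

\section{Equivalent forms: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{$T$ agrees with $\tau_n$}

The consistency proof used $T$ only on instances of special formulas, those of $\sigma_n$ and those built from them. For global reflection we must connect $\tau_n$ with $T$ itself. For a formula $\chi$ and an assignment $s$ let $\chi[s]$ be the sentence obtained by substituting $\underline{(s)_i}$ for each free $v_i$, and similarly $t[s]$ for terms.

\begin{lemma}[Agreement]\label{lem:agree}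
$\mathsf U_0$ proves: for every $n$, every formula $\phi$ of depth $\le n$ and every $s$, $T(\phi[s])\leftrightarrow\tau_n(\phi,s)$.
\end{lemma}

The obvious induction on subformulas $\chi$ of $\phi$ concerns the statement $\forall s\,(T(\chi[s])\leftrightarrow\tau_n(\chi,s))$, for which we have no induction. We make it a single sentence $G_\chi$, so that Lemma~\ref{lem:long}(c) applies. To express $T(\chi[s])$ as an internal predicate of $s$ we need a formula $\mathrm{Sub}_\chi(e)$ saying ``$\chi$ holds with its free variables evaluated according to $e$''. Since $\chi$ may have a nonstandard number of free variables, even its reading by $T$ needs truth induction.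

\begin{proof}
Choose a variable $e$ not occurring in $\phi$. Let $\chi$ be a subformula of $\phi$ with distinct free variables $v_{i_1},\dots,v_{i_m}$ ($m$ possibly nonstandard). Let $\mathrm{Ent}(e,i,v)$ be a standard formula expressing $(e)_i=v$, written with bound variables different from $e$ and not occurring in $\phi$. Put $R_m:=\chi$ and
\[
R_j:=\exists v_{i_{j+1}}\big(\mathrm{Ent}(e,\underline{i_{j+1}},v_{i_{j+1}})\wedge R_{j+1}\big)\quad(j<m),\qquad \mathrm{Sub}_\chi(e):=R_0.
\]
The only free variable of $\mathrm{Sub}_\chi$ is $e$, if any.

Fix $s$, and let $\xi_j$ be $R_j$ with $\underline s$ for $e$ and $\underline{(s)_{i_1}},\dots,\underline{(s)_{i_j}}$ for $v_{i_1},\dots,v_{i_j}$. Then $\xi_0=\mathrm{Sub}_\chi(\underline s)$ and $\xi_m=\chi[s]$. By CT3--CT5 and Lemma~\ref{lem:unwind}, $T(\xi_j)\leftrightarrow T(\xi_{j+1})$, because the only possible witness for $v_{i_{j+1}}$ is $(s)_{i_{j+1}}$. Truth induction for $\langle\xi_j\rangle_{j\le m}$ and for $\langle\neg\xi_j\rangle_{j\le m}$ gives $T(\mathrm{Sub}_\chi(\underline s))\leftrightarrow T(\chi[s])$.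

Let $\gamma(x)$ be the template $\forall s\,(P_1(s)\leftrightarrow P_2(x,s))$ and let $G_\chi:=\gamma[\mathrm{Sub}_\chi,\sigma_n](\underline\chi)$. By Lemma~\ref{lem:unwind} and the previous paragraph,
\[
T(G_\chi)\leftrightarrow\forall s\,\big(T(\chi[s])\leftrightarrow\tau_n(\chi,s)\big).
\]
List the subformulas of $\phi$ by nondecreasing depth, and suppose that some $T(\neg G_\chi)$ holds. Take the first such $\chi$ by Lemma~\ref{lem:long}(c). Its immediate subformulas have smaller depth, so their sentences $G$ are true.
\begin{itemize}
\item Let $\chi$ be atomic. By CT1 and CT2 and since $t[s]^\circ=\mathrm{val}(t,s)$ (induction on terms in $\mathsf{PA}'$), $T(\chi[s])\leftrightarrow\mathrm{At}(\chi,s)\leftrightarrow\tau_n(\chi,s)$.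
\item Let $\chi=\neg\psi$. Then $T(\chi[s])\leftrightarrow\neg T(\psi[s])\leftrightarrow\neg\tau_n(\psi,s)\leftrightarrow\tau_n(\chi,s)$ by CT3, $T(G_\psi)$ and Lemma~\ref{lem:tarski}. For $\chi=\psi\lor\psi'$ use CT4, $T(G_\psi)$, $T(G_{\psi'})$ and Lemma~\ref{lem:tarski} in the same way.
\item Let $\chi=\exists v_i\psi$. By CT5, $T(\chi[s])$ holds iff $T(\psi[s[i{:=}u]])$ for some $u$. So, by $T(G_\psi)$ and Lemma~\ref{lem:tarski},
\[
T(\chi[s])\leftrightarrow\exists s'\sim_is\ T(\psi[s'])\leftrightarrow\exists s'\sim_is\ \tau_n(\psi,s')\leftrightarrow\tau_n(\chi,s).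
\]
\end{itemize}
In each case $T(G_\chi)$, a contradiction. So $T(G_\phi)$.
\end{proof}

\begin{corollary}\label{cor:refl}
$\mathsf U_0$ proves: if $\phi$ is a sentence provable from $\mathsf{PA}'$ together with sentences $\psi$ satisfying $T(\psi)$, then $T(\phi)$. In particular $\mathsf U_0$ proves global reflection for $\mathsf{PA}'$.
\end{corollary}

\begin{proof}
Let $n$ bound the depths of the formulas in the proof. The additional axioms satisfy $\forall s\,\tau_n(\psi,s)$ by Lemma~\ref{lem:agree}, since $\psi[s]=\psi$. So Lemma~\ref{lem:sound} gives $\tau_n(\phi,s)$, and Lemma~\ref{lem:agree} gives $T(\phi)$.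
\end{proof}

\begin{corollary}\label{cor:ct6}
$\mathsf U_0\vdash\mathrm{CT6}$.
\end{corollary}

\begin{proof}
Let $\bar s^\circ=\bar t^\circ$. By CT1 the sentences $s_i=t_i$ are true. We claim, arguing in $\mathsf{PA}'$, that pure logic proves $\phi(\bar s)\to\phi(\bar t)$ and its converse from these sentences. To see this, show by induction on $\phi$ that for any two finite substitutions $f,g$ of closed terms with the same domain, the implications $\phi f\to\phi g$ and $\phi g\to\phi f$ are derivable from the equations $f(v)=g(v)$ as axioms. For atomic formulas this follows from instances of the equality axioms, by induction on terms, and for $\neg,\lor$ from propositional logic. For $\phi=\exists v\psi$ let $f',g'$ be $f,g$ without $v$. Then $\phi f=\exists v(\psi f')$ and $\phi g=\exists v(\psi g')$. From $\psi f'\to\psi g'$ and the axiom $\psi g'\to\exists v(\psi g')$ we get $\psi f'\to\exists v(\psi g')$, and the $\exists$-rule applies. The converse is symmetric.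

By Corollary~\ref{cor:refl} both implications are true, hence $T(\phi(\bar s))\leftrightarrow T(\phi(\bar t))$.
\end{proof}

\subsection{Bounded induction for $T$}

\begin{lemma}\label{lem:delta}
$\mathsf U_0$ proves $\Delta_0(T_s)$-induction.
\end{lemma}

\begin{proof}
First we show that the true sentences below any $q\ge1$ form a coded set. For $j<q$ let $\phi_j:=j$ if $j$ is a sentence, and $\phi_j:=(0=S0)$ otherwise. Let $\sigma(a):=\bigvee_{j<q}(a=\underline j\wedge\phi_j)$. By Lemma~\ref{lem:long}(b), $T(\sigma(\underline x))\leftrightarrow x<q\wedge T_s(x)$. So ``$x<q\wedge T_s(x)$'' is an internal predicate. By Lemma~\ref{lem:internal} we may show by induction on $z\le q$ that $\{x<z:T_s(x)\}$ has a code. Let $c$ be a code for $z=q$.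

Now let $\theta(x,\bar p)$ be $\Delta_0(T_s)$, and fix $m,\bar p$. All function symbols of $\mathcal L_{BA}$ are monotone. So for $x\le m$, and with the bounded variables ranging over their bounds, the terms $t$ in the subformulas $T_s(t)$ take only values below some $q$. With $c$ as above, replacing each $T_s(t)$ by $t\in c$ turns $\theta$ into an $\mathcal L_{BA}$-formula equivalent to $\theta$ for all $x\le m$. For that formula induction up to $m$ holds by Proposition~\ref{prop:PA}.
\end{proof}

\subsection{The equivalences}

\begin{proof}[Proof of Theorem~\ref{thm:B}]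
We use that $\mathsf S^1_2\subseteq\mathsf{PA}'$.

\emph{\textup{(1)}, \textup{(2)}, \textup{(3)}.} Clearly (3) proves (2), and (2) proves (1). By Proposition~\ref{prop:PA} and Lemma~\ref{lem:long}(b), (1) proves (3). Without CT6 each of these theories still contains $\mathsf U_0$, so CT6 is redundant by Corollary~\ref{cor:ct6}.

\emph{\textup{(1)} proves \textup{(5)}, and \textup{(5)} proves \textup{(4)}.} The first is Proposition~\ref{prop:PA} and Lemma~\ref{lem:delta}; the second is trivial.

\emph{\textup{(4)} proves \textup{(2)}.} Fix a sequence $w=\langle\phi_i\rangle_{i<n}$ of sentences. The map $k\mapsto\bigvee_{i<k}\phi_i$ $(1\le k\le n)$ is polynomial-time, has a $\Delta_0$ graph, and is bounded by a term in $w$. So the statement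
\[
1\le k\le n\to\Big[T_s\Big(\bigvee_{i<k}\phi_i\Big)\leftrightarrow\exists i<k\,T_s(\phi_i)\Big]
\]
is $\Delta_0(T_s)$, with $\bigvee_{i<k}\phi_i$ and $\phi_i$ expressed by bounded quantifiers. It is proved by induction on $k$. The cases $k\le1$ are trivial, and the step is CT4.

\emph{\textup{(1)} proves \textup{(6)}.} This is Corollary~\ref{cor:refl}.

\emph{\textup{(6)} proves \textup{(1)}.} The universal closure of each standard induction axiom is provable in $\mathsf{PA}'$, hence true by reflection, and hence holds by the last part of Lemma~\ref{lem:unwind}, which does not use $\mathrm{DC}^{out}$. So $\mathsf{PA}'$ is available. Let $T(\bigvee_{i<n}\phi_i)$, let $x$ be a variable not occurring in the $\phi_i$, and put $\Phi(x):=\bigvee_{i<n}(x=\underline i\wedge\phi_i)$. Then $\mathsf{PA}'$ proves that the following are provable in $\mathsf{PA}'$: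
\begin{enumerate}
\item[(a)] $\bigvee_{i<n}\phi_i\to\exists x\,\Phi(x)$, since each $\phi_i$ implies $\underline i=\underline i\wedge\phi_i$, hence $\Phi(\underline i)$;
\item[(b)] $\Phi(\underline i)\to\phi_i$ for $i<n$, since the other disjuncts of $\Phi(\underline i)$ are refuted one by one by $\underline i\ne\underline j$;
\item[(c)] $\neg\Phi(\underline u)$ for $u\ge n$, since all disjuncts are refuted by $\underline u\ne\underline j$.
\end{enumerate}
By reflection all are true. By (a), CT3 and CT4 we get $T(\exists x\,\Phi(x))$, and by CT5 there is $u$ with $T(\Phi(\underline u))$. Then $u<n$ by (c), and $T(\phi_u)$ by (b). This is $\mathrm{DC}^{out}$.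

\emph{Reflection over provable sentences.} Let $\mathsf U\vdash\sigma$. Then $\mathsf U\vdash T(\sigma)$ by Lemma~\ref{lem:unwind}. By Corollary~\ref{cor:refl}, for each standard $\psi(x)$,
\[
\mathsf U\vdash\forall x\,\big(\mathrm{Pr}_{\mathsf{PA}'+\sigma}(\psi(\underline x))\to T(\psi(\underline x))\big),
\]
and $T(\psi(\underline x))\leftrightarrow\psi(x)$ by Lemma~\ref{lem:unwind}. So $\mathsf U$ proves uniform reflection for $\mathsf{PA}'+\sigma$.

\emph{Iterates.} We show by external induction on $k$ that $\mathsf U$ proves global reflection $\forall\phi\,(\mathrm{Pr}_{\mathsf R_k}(\phi)\to T(\phi))$ for $\mathsf R_k$. For $k=0$ this is Corollary~\ref{cor:refl}. Suppose it holds for every index up to $k$, fix $l\le k$, and let $\psi(x)$ be any formula, possibly nonstandard. If $\mathrm{Pr}_{\mathsf R_l}(\psi(\underline x))$, then $T(\psi(\underline x))$. By Lemma~\ref{lem:unwind} (for the standard formula $\mathrm{Pr}_{\mathsf R_l}$, with $\psi$ as a parameter) and CT3--CT5,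
\[
T\big(\forall x\,(\mathrm{Pr}_{\mathsf R_l}(\psi(\underline x))\to\psi(x))\big).
\]
Thus $\mathsf U$ proves that all axioms in $\mathrm{RFN}(\mathsf R_0),\dots,\mathrm{RFN}(\mathsf R_k)$ are true, and Corollary~\ref{cor:refl} gives global reflection for $\mathsf R_{k+1}$. For standard $\psi$, global reflection for $\mathsf R_k$ and Lemma~\ref{lem:unwind} give every instance of $\mathrm{RFN}(\mathsf R_k)$ in $\mathsf U$.
\end{proof}

\begin{remark}
The proofs use only that the base theory extends $\mathsf S^1_2$. So for every $\mathcal L_{BA}$-theory $\mathsf B\supseteq\mathsf S^1_2$, the theory $\mathsf{CT}^-[\mathsf B]+\mathrm{DC}^{out}$ has the same theorems as $\mathsf{CT}^-[\mathsf B+\mathsf{PA}']+\Delta_0(T_s)$-induction, and it proves $\mathrm{Con}(\mathsf{PA}')$.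
\end{remark}

\begin{thebibliography}{9}
\bibitem{Buss} Buss, \emph{Bounded Arithmetic}, 1986.
\bibitem{Pakhomov} Pakhomov, 2019 (nonconservativity of $\mathsf{CT}^-[\mathsf{PA}]+\mathrm{DC}$ over $\mathsf{PA}$).
\bibitem{News} ``Some Recent News About Truth Theories'' (as printed: SOME RECENT NEWS ABOUT TRUTH THEORIES), \texttt{https://www.lc2019.cz/static/public/slides/Thursday/room-1/enayat/}\allowbreak\texttt{ENAYAT\_LC2019.pdf}.
\end{thebibliography}

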